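\title{Overlapping networks for publish--subscribe systems:\\ no constant-factor approximation}

\begin{abstract}
In the problem of designing overlapping networks, every terminal of a finite metric space buys its own tree or star, prescribed pairs of terminals must have networks with a common node, and the total cost is to be minimized. We prove the conjecture that, unless $\mathrm{P}=\mathrm{NP}$, this problem has no polynomial-time constant-factor approximation, and we show that a factor $\nu\log\log(\text{size})$ is out of reach unless $\mathrm{NP}\subseteq\mathrm{coRTIME}(2^{\mathrm{polylog}})$. The reduction plays one copy of a high-girth label cover instance between every two of $k+1$ levels. Consistent labels are joined by a path of length $k$, while inconsistent labels force a tree to zigzag at every scale, which costs order $k\log k$.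
\end{abstract}

\section{Introduction}

\subsection*{The problem}

An instance consists of a finite set $V$ of nodes; a cost $c(v,w)\in\{1,2,\dots\}$ for every two distinct nodes, symmetric and satisfying the triangle inequality; sets $P,S\subseteq V$ of \emph{publishers} and \emph{subscribers}, together called \emph{terminals}; a \emph{type}, tree or star, for every terminal; and a set $\mathcal D\subseteq P\times S$ of \emph{demands}, which we view as a bipartite graph on $P\cup S$. A solution installs a network $\mathcal N_t$ for every terminal $t$, in the complete graph on $V$. If $t$ has type tree, then $\mathcal N_t$ is a tree containing $t$; if $t$ has type star, then $\mathcal N_t$ consists of $t$ and a set of edges joining $t$ to other nodes. We call $t$ the \emph{root} of $\mathcal N_t$; the root alone, with no edge, is both a tree and a star. For every demand $(t,t')\in\mathcal D$ the networks $\mathcal N_t$ and $\mathcal N_{t'}$ must have a common node. The cost of a solution is the sum of the costs of its networks, so that an edge is paid once by every network that contains it, and $\mathrm{OPT}$ is the least cost of a solution. This is \emph{general DON}, the problem of designing overlapping networks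 with arbitrary demands and with types that may vary from terminal to terminal. An \emph{$\alpha$-approximation algorithm} outputs, on every instance, a solution of cost at most $\alpha\cdot\mathrm{OPT}$; running time is measured in the encoding size of the instance.

The problem comes from \cite{DON}, and so does the conjecture that we prove: unless $\mathrm P=\mathrm{NP}$, no polynomial-time algorithm approximates general DON within a constant factor. The simplest cases point the other way.

\begin{example}\label{ex:simple}
In every solution, a demand $(t,t')$ with $t\ne t'$ satisfies $c(\mathcal N_t)+c(\mathcal N_{t'})\ge c(t,t')$, because both networks are connected and they share a node.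
\begin{enumerate}
\item[(a)] For a single demand $(t,t')$ this gives $\mathrm{OPT}=c(t,t')$: one of the two terminals buys the edge.
\item[(b)] Let there be one publisher $t$, of type tree, with a demand to every subscriber. The union of all networks is connected, so $\mathrm{OPT}$ is the cost of a cheapest tree containing $\{t\}\cup S$, bought by $t$. Doubling this tree and shortcutting gives a spanning path of $\{t\}\cup S$, so a minimum spanning tree of $\{t\}\cup S$ costs at most $2\,\mathrm{OPT}$.
\item[(c)] Let the demand graph have maximum degree $\Delta$, and let every publisher buy the star to its subscribers. Summing the inequality above over all demands counts each network at most $\Delta$ times, so this solution costs at most $\Delta\cdot\mathrm{OPT}$.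
\end{enumerate}
\end{example}

In a metric, a missed overlap can always be repaired by one more edge, and in these cases the repairs are cheap. A hardness proof has to produce instances where a bad choice of meeting points needs repairs that cost, in total, more than any constant times the optimum. By (c) the degrees of the demand graph must grow with the desired gap, and by (b) large degree alone is not enough.

\subsection*{Results}

\begin{theorem}\label{thm:main}
Unless $\mathrm P=\mathrm{NP}$, for every constant $\alpha\ge1$ there is no polynomial-time $\alpha$-approximation algorithm for general DON.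
\end{theorem}

Theorem~\ref{thm:main} follows from a gap statement. We say that it is \emph{NP-hard to distinguish} two kinds of instances if there is a polynomial-time map that sends satisfiable Boolean formulas to instances of the first kind and unsatisfiable ones to instances of the second kind.

\begin{theorem}\label{thm:gap}
Fix an integer $\Lambda\ge1$ and put $k=2^{112\Lambda}$. Given a general DON instance and an integer $n\ge1$, it is NP-hard to distinguish $\mathrm{OPT}\le 3k(k+1)n$ from $\mathrm{OPT}\ge\Lambda k(k+1)n$; for $\Lambda\ge4$ these cases are disjoint. This holds even if all publishers have type tree, all costs lie in $\{1,\dots,18\Lambda k\}$, and the types of the subscribers are prescribed in any way.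
\end{theorem}

The last clause means that the reduction outputs $V,c,P,S,\mathcal D,n$, and that both bounds hold for every choice of types in which the publishers are trees.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:gap}]
Take $\Lambda=\lceil3\alpha\rceil+1$. On instances of the first kind an $\alpha$-approximation algorithm finds cost at most $3\alpha k(k+1)n<\Lambda k(k+1)n$; on instances of the second kind every solution costs at least $\Lambda k(k+1)n$. So the algorithm decides satisfiability.
\end{proof}

Letting $\Lambda$ grow slowly gives more under a stronger assumption. A language is in $\mathrm{coRTIME}(2^{\mathrm{polylog}\,z})$ if some randomized algorithm runs in time $2^{(\log z)^{O(1)}}$ on inputs of length $z$, always accepts members, and rejects each nonmember with probability at least $\frac12$.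

\begin{theorem}\label{thm:loglog}
There is a constant $\nu>0$ such that, unless $\mathrm{NP}\subseteq\mathrm{coRTIME}(2^{\mathrm{polylog}\,z})$, no polynomial-time algorithm approximates general DON within $\nu\log\log(\text{encoding size})$. The same type restrictions as in Theorem~\ref{thm:gap} apply.
\end{theorem}

On small instances, where it would be less than $1$, the ratio in Theorem~\ref{thm:loglog} is read as $1$. The overlap condition is symmetric in $P$ and $S$, so the three theorems cover the publisher/subscriber type combinations tree/tree, tree/star and star/tree. We claim no super-constant bound for the special case in which all terminals are stars; Remark~\ref{rem:trees} shows where trees are used.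

\section{The idea: inconsistent labels force zigzags}\label{sec:idea}

\begin{definition}
A \emph{label cover instance} is a simple bipartite graph $H=(A,B,E)$ with $E\neq\emptyset$ and without isolated vertices, two finite alphabets $\Sigma_A$ (\emph{answers}) and $\Sigma_B$ (\emph{values}), and a map $\pi_e:\Sigma_A\to\Sigma_B$ for every edge $e$. An assignment $f_A:A\to\Sigma_A$, $f_B:B\to\Sigma_B$ \emph{satisfies} the edge $e=(C,x)$ if $\pi_e(f_A(C))=f_B(x)$. The \emph{value} $\operatorname{val}(H)$ is the largest fraction of edges satisfied by one assignment.
\end{definition}

The basic example is the \emph{clause--variable game} of a formula whose clauses have three distinct variables each: $A$ is the set of clauses, $B$ the set of variables, $(C,x)\in E$ if $x$ occurs in $C$, the seven answers stand for the seven assignments to the variables of $C$ that satisfy $C$, the values are $0$ and $1$, and $\pi_{(C,x)}$ reads off the value of $x$. Every $\pi_e$ is onto, since another literal of the clause can be made true.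

\subsection*{Two levels}

Form a graph $\Gamma_1$ with nodes $(C,a)$ on level $0$, the \emph{labels} of $C$, and nodes $(x,\xi)$ on level $1$, the labels of $x$, where $(C,a)$ is adjacent to $(x,\pi_{(C,x)}(a))$ for each edge $(C,x)$. Add a subscriber for each vertex of $H$, adjacent to its labels, and a publisher for each edge $(C,x)$, adjacent to the labels of $C$, with demands to the subscribers $C$ and $x$. All lengths are $1$ and the costs are the distances. If $f_A,f_B$ satisfy all edges, each subscriber buys the edge to its label and each publisher buys a path of length $2$ through $(C,f_A(C))$ and $(x,f_B(x))$.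

\begin{example}\label{ex:zigzag}
Let $C=x\vee y\vee z$ in a clause--variable game, and write an answer as the triple of values of $x,y,z$. The labels $(C,100)$ and $(x,1)$ are consistent, and adjacent. The labels $(C,100)$ and $(x,0)$ are not adjacent, so their distance in the bipartite graph $\Gamma_1$ is at least $3$. It equals $3$:
$$(C,100),\quad (y,0),\quad (C,001),\quad (x,0).$$
The walk climbs to level $1$, where the answer is forgotten except for the value of $y$, returns with a new answer, and climbs again. Its levels are $0,1,0,1$.
\end{example}

So an inconsistency can be repaired inside $\Gamma_1$, but only by a zigzag between the two levels. With two levels this gains a constant, as Example~\ref{ex:simple}(c) predicts.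

\subsection*{Many levels}

Take levels $0,\dots,k$ and let a publisher meet $k+1$ subscribers, one on each level. For \emph{every} pair $i<j$ we play an independent copy of $H$ between level $i$, which sees only the vertex $C$, and level $j$, which sees only $x$; all other levels see the whole edge. Consistent labels still lie on one path of length $k$. If the labels chosen on levels $i$ and $j$ are inconsistent, then the publisher's tree must zigzag between levels $i$ and $j$ on the way from one to the other, and the amplitude is now $j-i$. Section~\ref{sec:walks} shows that zigzags for all pairs cost order $k\log k$. The ratio $\log k$ is the gap.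

Three things stand between this picture and a proof. First, a subscriber may buy several labels; a cheap one buys a bounded number, and this is absorbed by taking $\operatorname{val}(H)$ very small. Second, a publisher may leave the label graph and pass through terminals; we make these detours long. Third, a subscriber may walk to labels of \emph{other} vertices, and then two networks can meet although no labels are consistent. Here are the two ways in which this happens in the two-level instance, assuming that all $\pi_e$ are onto.
\begin{itemize}
\item \emph{Small degree.} Fix any $f_B$. Subscriber $x$ buys $(x,f_B(x))$, and subscriber $C$ buys $(x,f_B(x))$ for all neighbors $x$ of $C$, each at distance at most $2$. The networks of $C$ and $x$ meet on every edge.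
\item \emph{Short cycles.} Let $H$ be complete bipartite and fix one label $(x_0,\xi_0)$. For each $C$ pick $a_C$ with $\pi_{(C,x_0)}(a_C)=\xi_0$. Subscriber $C$ reaches $(x_0,\xi_0)$ through $(C,a_C)$, and subscriber $x$ reaches it through $(x,\pi_{(C,x)}(a_C))$ and $(C,a_C)$ for any $C$. All networks meet in one node, at cost at most $3$ each.
\end{itemize}
We therefore need instances of large average degree and large girth; Section~\ref{sec:girth} constructs them. Sections~\ref{sec:reduction} and~\ref{sec:sound} prove Theorem~\ref{thm:gap}, and Section~\ref{sec:loglog} proves Theorem~\ref{thm:loglog}.

\section{Walks that zigzag between all pairs of levels}\label{sec:walks}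

A \emph{walk of length $Q$ on $\mathbb Z$} is a map $h:\{0,\dots,Q\}\to\mathbb Z$ with $|h(t+1)-h(t)|=1$ for all $t<Q$. For $i\neq j$, a sequence of integers has an \emph{$(i,j)$-zigzag} if it contains $(i,j,i)$ or $(j,i,j)$ as a subsequence, not necessarily of consecutive terms.

\begin{lemma}\label{lem:walk}
Let $h$ be a walk of length $Q$ on $\mathbb Z$, let $M\subseteq\mathbb Z$ be finite and nonempty, and let $t_i\in\{0,\dots,Q\}$ for $i\in M$. Suppose that for all $i\ne j$ in $M$ the part of $h$ between the times $t_i$ and $t_j$, both included, has an $(i,j)$-zigzag. Then
$$Q\ \ge\ \tfrac{|M|}{6}\bigl(\lfloor\log_2|M|\rfloor-11\bigr).$$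
\end{lemma}

The order of magnitude is right.

\begin{example}\label{ex:tight}
For an interval $I$ of $N=2^s$ integers define a walk from $\min I$ to $\max I$, with a time $t_i$ for each $i\in I$ at which the walk is at $i$. For $N=1$ it has length $0$. For $N\ge2$, run the walk for the lower half of $I$, go up to $\max I$, down to $\min I$, up to the first point of the upper half, and run the walk for the upper half. If $i$ is in the lower and $j$ in the upper half, the walk is at $i$ at time $t_i$, passes $j$ on the way up and $i$ on the way down, all before $t_j$. The length satisfies $Q(N)=2Q(N/2)+2N-1$, hence $Q(N)=2N\log_2N-N+1$. For $N=2$ the walk is $0,1,0,1$, as in Example~\ref{ex:zigzag}; Figure~\ref{fig:walk} shows $N=4$.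
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.7cm,y=0.7cm]
\foreach \y in {0,1,2,3} {\draw[gray] (0,\y)--(13,\y); \node[left] at (-0.2,\y) {$\y$};}
\draw[very thick] (0,0)--(1,1)--(2,0)--(5,3)--(8,0)--(11,3)--(12,2)--(13,3);
\foreach \x/\y in {0/0,3/1,10/2,13/3} {\fill (\x,\y) circle (3pt); \node[below] at (\x,-0.2) {$t_{\y}$};}
\end{tikzpicture}
\caption{A walk of length $13$ on the levels $0,1,2,3$, with time running to the right. For all $i\neq j$ it visits the levels $i,j,i$ in this order between the marked times $t_i$ and $t_j$, where $i$ is the level marked first.}
\label{fig:walk}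
\end{figure}

Each scale $2^s$ alone gives a bound of order $|M|$: there are about $|M|/2^{s}$ elements of $M$ that are $2^{s}$ apart, and they force as many disjoint zigzags of amplitude $2^s$. The difficulty is to show that the contributions of the $\log_2|M|$ scales add up, although the same steps of $h$ take part in zigzags of many scales. For this we look at $h$ through coarser and coarser grids and count turning points.

For $s\ge0$ let $W_s$ be the sequence of visits of $h$ to $2^s\mathbb Z$, with consecutive equal terms merged into one. Since $h$ has unit steps, consecutive terms of $W_s$ differ by exactly $2^s$. A \emph{move} is a pair of consecutive terms, and a \emph{reversal} is a pair of consecutive moves in opposite directions; it takes place \emph{at} their common term. Let $\mu_s$ and $R_s$ be the numbers of moves and of reversals of $W_s$ (both $0$ if $W_s$ is empty). Then $W_0=h$, $\mu_0=Q$ and $R_s\le\mu_s$.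

\begin{lemma}\label{lem:scales}
For every walk $h$ of length $Q$ and every integer $\lambda\ge1$,
$$Q\ \ge\ \tfrac13\sum_{s=1}^{\lambda-1}2^sR_s-\tfrac43\,2^\lambda .$$
\end{lemma}

\begin{proof}
The point is that a reversal that is visible at scale $s$ but not at scale $s+1$ is caused by two moves of $W_s$ that $W_{s+1}$ does not see, and these have length $2^{s+1}$.

Write $W_s=(W_s(0),\dots,W_s(\mu_s))$, and call a term \emph{even} if it lies in $2^{s+1}\mathbb Z$ and \emph{odd} otherwise. Even and odd terms alternate, and $W_{s+1}$ arises from $W_s$ by keeping the even terms and merging repetitions. A \emph{return} is a pair of positions $(t,t+2)$ with $W_s(t)=W_s(t+2)$ even; let $U_s$ be their number. (In Figure~\ref{fig:walk}, $W_1=(0,2,0,2)$, and the returns of $W_0$ are $(0,2)$, $(4,6)$, $(10,12)$.) Each pair of consecutive even terms is either a return or a move of $W_{s+1}$, and it spans two moves of $W_s$ that no other such pair spans. Hence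
\begin{equation}\label{eq:moves}
\mu_s\ge2\mu_{s+1}+2U_s .
\end{equation}
Next,
\begin{equation}\label{eq:rev}
R_s\le R_{s+1}+3U_s+2 .
\end{equation}
A reversal at an odd term $W_s(t)$ means $W_s(t-1)=W_s(t+1)$, which is a return; there are $U_s$ of these. Consider a reversal at an even term $W_s(t)$, so again $W_s(t-1)=W_s(t+1)$. Except for $t=1$ and $t=\mu_s-1$, the positions $t-2$ and $t+2$ exist. If one of $(t-2,t)$, $(t,t+2)$ is a return, charge $t$ to it; a return is charged only by its two positions, so at most $2U_s$ reversals are of this kind. If neither is a return, the walk $W_s$ is monotone on $t-2,t-1,t$ and on $t,t+1,t+2$, so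
$$W_s(t-2)=2W_s(t-1)-W_s(t)=2W_s(t+1)-W_s(t)=W_s(t+2)\ne W_s(t).$$
Then $W_s(t)$ is merged with no other term and $W_{s+1}$ has a reversal at it; different $t$ give different reversals. This proves \eqref{eq:rev}.

Iterating \eqref{eq:moves} gives $Q\ge2^\lambda\mu_\lambda+\sum_{s=0}^{\lambda-1}2^{s+1}U_s$. By \eqref{eq:rev}, $U_s\ge\frac13(R_s-R_{s+1}-2)$, and summation by parts gives
$$\sum_{s=0}^{\lambda-1}2^{s}(R_s-R_{s+1})=R_0+\sum_{s=1}^{\lambda-1}2^{s-1}R_s-2^{\lambda-1}R_\lambda .$$
Dropping $R_0\geq 0$ and using $\sum_{s<\lambda}2^{s}<2^\lambda$,
$$Q\ \ge\ 2^\lambda\mu_\lambda-\tfrac13\,2^{\lambda}R_\lambda+\tfrac13\sum_{s=1}^{\lambda-1}2^{s}R_s-\tfrac43\,2^\lambda,$$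
and $\mu_\lambda\ge R_\lambda$ finishes the proof.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:walk}]
Let $\lambda=\lfloor\log_2|M|\rfloor$. For $\lambda\le11$ the bound is not positive, so let $\lambda\ge12$. We show that $R_s\ge|M|/2^{s+1}-1$ for $1\le s\le\lambda-1$.

List $M$ in increasing order and take every $2^{s+1}$-th element, starting with the first. This gives at least $|M|/2^{s+1}$ elements with pairwise differences at least $2^{s+1}$. Their times are distinct, since a zigzag needs three times. Order these times; successive ones bound at least $|M|/2^{s+1}-1$ disjoint half-open intervals $(t,t']$. Fix one. During $[t,t']$ the walk takes values $i,j,i$ at some times $\tau_1<\tau_2<\tau_3$, where $|i-j|\ge2^{s+1}$. The closed interval between $i$ and $j$ contains two consecutive multiples $g_1,g_2$ of $2^s$, with $g_1$ the one nearer to $i$. Having unit steps, $h$ visits $g_1$ and then $g_2$ during $[\tau_1,\tau_2]$, and $g_1$ again during $[\tau_2,\tau_3]$; let $a<a'<a''$ be these times. Date each move of $W_s$ by the time at which its new value is first reached. The moves dated in $(a,a'']$ are consecutive moves of $W_s$, and they lead from $g_1$ to $g_2$ and back to $g_1$. So both directions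 occur, and two consecutive ones are opposite. Both moves of this reversal are dated in $(t,t']$, so different intervals give different reversals.

Lemma~\ref{lem:scales}, $\sum_{s=1}^{\lambda-1}2^s<2^\lambda$ and $2^\lambda\le|M|$ now give
$$Q\ \ge\ \tfrac13\sum_{s=1}^{\lambda-1}\Bigl(\tfrac{|M|}2-2^s\Bigr)-\tfrac43\,2^\lambda\ \ge\ \tfrac{(\lambda-1)|M|}6-\tfrac53\,2^\lambda\ \ge\ \tfrac{|M|}6(\lambda-11).\qedhere$$
\end{proof}

A tree costs at least half as much as a walk that visits all its nodes. In the form below the bound is a convex function, which we shall need when a tree falls into several pieces. Put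
$$F(x)=\tfrac x6(\log_2x-12)\qquad(x>0).$$

\begin{corollary}\label{cor:tree}
Let $T$ be a finite tree whose nodes carry integer levels that differ by exactly $1$ along each edge. Let $M\subseteq\mathbb Z$ be finite and nonempty and let $y_i\in V(T)$ for $i\in M$. If for all $i<j$ in $M$ the levels along the $T$-path from $y_i$ to $y_j$ have an $(i,j)$-zigzag, then $2|E(T)|\ge F(|M|)$.
\end{corollary}

\begin{proof}
Take a closed walk that visits all nodes of $T$ and traverses each edge twice, let $h$ be the level along it, so $Q=2|E(T)|$, and let $t_i$ be a time at which it is at $y_i$. A walk in $T$ from $v_0$ to $v_p$ contains the tree path $v_0,\dots,v_p$ as a subsequence: after its last visit to $v_a$, $a<p$, it must still reach $v_p$ and hence pass $v_{a+1}$, so the last visits come in the right order. Thus $h$ has an $(i,j)$-zigzag between $t_i$ and $t_j$; the direction does not matter, because $(i,j,i)$ and $(j,i,j)$ are palindromes. Apply Lemma~\ref{lem:walk} and $\lfloor\log_2|M|\rfloor-11\ge\log_2|M|-12$.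
\end{proof}

The level of $y_i$ need not be $i$. This matters, because a subscriber on level $i$ may meet a publisher on any level.

\section{Label cover with large girth and large degree}\label{sec:girth}

\subsection*{The starting point}

We use two theorems. A \emph{3SAT-5 formula} has three distinct variables in every clause and every variable in five clauses. By the PCP theorem in bounded-occurrence form \cite{ALMSS,Feige}, there is a constant $\delta>0$ such that it is NP-hard to distinguish satisfiable 3SAT-5 formulas from those in which no assignment satisfies more than a fraction $1-\delta$ of the clauses. In the first case the clause--variable game has value $1$. In the second case it has value at most $1-\delta/3$: if $f_B$ falsifies $C$, then the satisfying assignment $f_A(C)$ disagrees with $f_B$ on one of the three edges at $C$.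

The \emph{$p$-fold parallel repetition} of a label cover instance has vertex sets $A^p,B^p$ and alphabets $\Sigma_A^p,\Sigma_B^p$; two tuples are adjacent if they are adjacent in every coordinate, and the maps act coordinatewise. Value $1$ is preserved by using a satisfying assignment in every coordinate. By the parallel repetition theorem \cite{Raz}, there is a constant $\gamma>0$ such that in the second case above the $p$-fold repetition of the clause--variable game has value at most $e^{-\gamma p}$. We record the parameters.

\begin{proposition}\label{prop:base}
For a 3SAT-5 formula with at most $N$ clauses, the $p$-fold repetition $H_0=(A_0,B_0,E_0)$ of its clause--variable game has maximum degree $\Delta=5^p$, alphabets of size at most $\sigma=7^p$, and $|E_0|\le(3N)^p$. Its value is $1$ if the formula is satisfiable, and at most $e^{-\gamma p}$ if no assignment satisfies more than a fraction $1-\delta$ of the clauses.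
\end{proposition}

\subsection*{Girth}

The \emph{girth} of a graph is the length of its shortest cycle, and is infinite for a forest. In a graph of girth greater than $g$:
\begin{enumerate}
\item[(G1)] The edges of a closed walk of length at most $g$ form a tree, since a cycle among them would have length at most $g$. Each of them is traversed an even number of times, because it is a bridge of that tree. If the length is positive, then at a leaf of the tree the walk, read cyclically, uses the same edge twice in a row.
\item[(G2)] Two vertices at distance at most $g/2$ are joined by only one shortest path, since the union of two such paths would contain a cycle of length at most $g$.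
\end{enumerate}

To raise girth and degree, we replace each vertex of $H_0$ by $L$ copies and each edge by a sparse bipartite graph between the copies. If this graph distributes its edges like a random one, the value hardly changes. The same graph cannot be used for all edges: any one of its edges $(s,t)$ would give a copy of $H_0$ on the vertices $(C,s),(x,t)$, with all its short cycles. So we color the edges of $H_0$ properly and use disjoint graphs for different colors, whose \emph{union} has large girth. Write $[L]=\{1,\dots,L\}$, and view subsets of $[L]\times[L]$ as bipartite graphs.

\begin{lemma}[template]\label{lem:template}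
Let $K\ge1$ and $g\ge4$ be integers, $0<\theta<\frac12$, let $D\ge8K/\theta^2$ be an integer, and let $L>\max\{D,\ \ln(8K),\ 4gKD^{g-1}/\theta\}$ be an integer. Put $\tau=DL/K$. There are pairwise disjoint sets $J_1,\dots,J_K\subseteq[L]\times[L]$ whose union $J$ has girth greater than $g$ and such that
\begin{equation}\label{eq:disc}
\Bigl|\,|J_\kappa\cap(X\times Y)|-\tau\,\frac{|X|\,|Y|}{L^2}\Bigr|\le2\theta\tau\qquad\text{for all }\kappa\text{ and all }X,Y\subseteq[L].
\end{equation}
\end{lemma}

\begin{proof}
Independently for each pair in $[L]\times[L]$, put it into at most one of the sets, into $J_\kappa$ with probability $D/(LK)=\tau/L^2$ for each $\kappa$; the total probability is $D/L<1$. For fixed $\kappa,X,Y$ the count $|J_\kappa\cap(X\times Y)|$ is binomial with mean $\tau|X||Y|/L^2\le\tau$ and variance at most $\tau$. Bernstein's inequality states that a sum of independent $\{0,1\}$-valued variables with variance $\mathcal V$ deviates from its mean by more than $u$ with probability at most $2\exp(-u^2/(2\mathcal V+\frac23u))$. With $u=\theta\tau$ this is at most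
$$2\exp\Bigl(-\frac{\theta^2\tau}{2+\frac23\theta}\Bigr)\le2e^{-\frac38\theta^2\tau}\le2e^{-3L},$$
as $\theta^2\tau=\theta^2DL/K\ge8L$. There are $K4^L$ triples $(\kappa,X,Y)$, so some count deviates by more than $\theta\tau$ with probability at most $2K(4e^{-3})^L\le2Ke^{-L}<\frac14$.

There are at most $L^{2m}$ possible cycles of length $2m$, each present in $J$ with probability $(D/L)^{2m}$. So the expected number of cycles of length at most $g$ is at most $\sum_{2m\le g}D^{2m}\le gD^g$, and by Markov's inequality there are more than $4gD^g$ of them with probability at most $\frac14$. The choice of $L$ gives $4gD^g\le\theta\tau$. With probability at least $\frac12$ neither failure occurs. Then delete one edge from each cycle of length at most $g$; every count changes by at most $\theta\tau$, and \eqref{eq:disc} follows.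
\end{proof}

Let $H_0=(A_0,B_0,E_0)$ be a label cover instance with maximum degree at most $\Delta$ and alphabets of size at most $\sigma$, and let $\varepsilon\in(0,\frac14]$ and $g\ge4$. Let $K$ be the least power of $2$ with $K\ge\Delta$, let
$$\theta=\frac{\varepsilon}{12\sigma},\qquad D=\lceil8K/\theta^2\rceil,$$
and let $L$ be the least power of $2$ allowed in Lemma~\ref{lem:template}. (Powers of $2$ matter only for the sampling in Section~\ref{sec:loglog}.) By K\"onig's theorem the edges of a bipartite graph of maximum degree at most $K$ can be colored with $K$ colors, in polynomial time, so that edges with a common end have different colors; fix such a coloring of $E_0$. Given nonempty sets $J_1,\dots,J_K\subseteq[L]\times[L]$, the \emph{lift} $H=(A,B,E)$ has an edge between $(C,s)\in A_0\times[L]$ and $(x,t)\in B_0\times[L]$, with map $\pi_{(C,x)}$, whenever $(C,x)\in E_0$ has color $\kappa$ and $(s,t)\in J_\kappa$. Isolated vertices are dropped.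

\begin{lemma}[lift]\label{lem:lift}
If $\operatorname{val}(H_0)=1$, then $\operatorname{val}(H)=1$, whatever the nonempty sets $J_\kappa$ are. If the $J_\kappa$ are as in Lemma~\ref{lem:template}, then they are nonempty, $H$ has girth greater than $g$, $|A|,|B|\le\varepsilon|E|$, and $\operatorname{val}(H_0)\le\varepsilon/3$ implies $\operatorname{val}(H)\le\varepsilon$.
\end{lemma}

\begin{proof}
For the first claim give every copy the label of the vertex it came from.

\emph{Girth.} The projection $(C,s)\mapsto s$, $(x,t)\mapsto t$ maps edges of $H$ to edges of $J$, and it is injective on the edges at each vertex. Indeed, let $(x,t)\ne(x',t')$ be neighbors of $(C,s)$. If $x=x'$ then $t\ne t'$. If $x\ne x'$ then $(C,x)$ and $(C,x')$ have different colors, so $(s,t)$ and $(s,t')$ lie in disjoint sets, and again $t\neq t'$. The same argument applies at a vertex $(x,t)$. Hence a cycle of $H$ projects to a closed walk of the same length in $J$ that never uses an edge twice in a row, even cyclically. By (G1) its length exceeds $g$.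

\emph{Size.} By \eqref{eq:disc} with $X=Y=[L]$ and $\theta\le\frac14$, each $J_\kappa$ has at least $\tau/2$ elements, so $|E|\ge\tau|E_0|/2$. As $H_0$ has no isolated vertices, $|A|\le L|A_0|\le L|E_0|$. Thus $|A|/|E|\le2L/\tau=2K/D\le\theta^2/4\le\varepsilon$, and the same computation holds for $B$.

\emph{Value.} Let $f_A,f_B$ be an assignment of $H$, extended arbitrarily to the dropped vertices. For $C\in A_0$ let $\mu_C(a)$ be the fraction of $s\in[L]$ with $f_A(C,s)=a$, and for $x\in B_0$ let $\mu_x(\xi)$ be the fraction of $t\in [L]$ with $f_B(x,t)=\xi$. Fix $e=(C,x)\in E_0$ of color $\kappa$. The satisfied edges above $e$ with answer $a$ correspond to the elements of $J_\kappa$ in $\{s:f_A(C,s)=a\}\times\{t:f_B(x,t)=\pi_e(a)\}$. Summing \eqref{eq:disc} over $a$, the number of satisfied edges above $e$ is at most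
$$\tau\sum_{a\in\Sigma_A}\mu_C(a)\,\mu_x(\pi_e(a))+2\theta\tau\sigma .$$
The sum is the probability that $e$ is satisfied when all vertices of $H_0$ draw their labels independently from the distributions $\mu$. Its average over $e\in E_0$ is therefore at most $\operatorname{val}(H_0)\le\varepsilon/3$. Since $2\theta\sigma=\varepsilon/6$, at most $\tau|E_0|(\frac\varepsilon3+\frac\varepsilon6)=\frac\varepsilon2\tau|E_0|\le\varepsilon|E|$ edges of $H$ are satisfied.
\end{proof}

\begin{corollary}\label{cor:lc}
For all constants $\varepsilon\in(0,\frac14]$ and $g\ge4$ it is NP-hard to distinguish value $1$ from value at most $\varepsilon$ for label cover instances with girth greater than $g$, with $|A|,|B|\le\varepsilon|E|$, and with alphabets of constant size.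
\end{corollary}

\begin{proof}
Choose $p$ with $e^{-\gamma p}\le\varepsilon/3$ in Proposition~\ref{prop:base} and lift. All of $p,\Delta,\sigma,K,\theta,D,L$ are constants, so the template is an object of constant size and is found by exhaustive search.
\end{proof}

\section{The reduction}\label{sec:reduction}

Fix $\Lambda\ge1$ and put
\begin{equation}\label{eq:param}
k=2^{112\Lambda},\quad \rho=8\Lambda k,\quad \ell=\rho+1,\quad b=\frac{k(k+1)}2,\quad \varepsilon=\frac1{20b\ell^2},\quad g=2\rho+2 .
\end{equation}
Here $\rho$ will bound the cost of a cheap subscriber network and $\ell$ its number of nodes; $g$ is the length of a closed walk that goes out to distance $\rho$ from both ends of an edge; $\varepsilon$ allows a union bound over the $b$ pairs of levels; and $k$ is so large that $\log_2k$ beats the losses, which are linear in $\Lambda$. Let $H=(A,B,E)$ be a label cover instance with alphabets of size at most $\sigma$.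

\subsection*{Queries and labels}

The \emph{levels} are $0,\dots,k$, and a \emph{block} is a pair $\beta=(i,j)$ of levels with $i<j$; there are $b$ blocks. Let $r=(r_\beta)_\beta\in E^b$ with $r_\beta=(C_\beta,x_\beta)$, let $a=(a_\beta)_\beta\in\Sigma_A^b$, and put $n=|E|^b$. For a level $m$, the \emph{query} $u_m(r)$ and the \emph{label} $y_m(r,a)$ consist of the level $m$ and the following data for each block $\beta=(i,j)$:
\begin{center}
\begin{tabular}{c|ccc}
 & $m=i$ & $m=j$ & $m\notin\{i,j\}$\\ \hline
$u_m(r)$ & $C_\beta$ & $x_\beta$ & $(C_\beta,x_\beta)$\\
$y_m(r,a)$ & $(C_\beta,a_\beta)$ & $(x_\beta,\pi_{r_\beta}(a_\beta))$ & $(C_\beta,x_\beta,a_\beta)$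
\end{tabular}
\end{center}
Queries with equal data are equal, and so are labels. The data of $y_m(r,a)$ determine $u_m(r)$, and we call $y_m(r,a)$ a label \emph{of} the query $u_m(r)$. For a query $q$ of level $m$ let $n_q$ be the number of $r$ with $u_m(r)=q$. The \emph{label graph} $\Gamma$ has the labels as nodes and the edges $\{y_m(r,a),y_{m+1}(r,a)\}$ for $0\le m<k$. With one block these rules give the graph $\Gamma_1$ of Section~\ref{sec:idea}, without its isolated nodes. With three levels, dropping the index $\beta$ in each column, the labels carry
\begin{center}
\begin{tabular}{c|ccc}
level & block $(0,1)$ & block $(0,2)$ & block $(1,2)$\\ \hline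
$0$ & $(C,a)$ & $(C,a)$ & $(C,x,a)$\\
$1$ & $(x,\pi(a))$ & $(C,x,a)$ & $(C,a)$\\
$2$ & $(C,x,a)$ & $(x,\pi(a))$ & $(x,\pi(a))$
\end{tabular}
\end{center}

Fix a block $\beta=(i,j)$. A label $w=y_m(r,a)$ with $m\ne j$ has the \emph{$A$-part} $(C_\beta,a_\beta)$, and with $m\ne i$ it has the \emph{$B$-part} $(x_\beta,\pi_{r_\beta}(a_\beta))$; both can be read from the data of $w$. The two ends of an edge of $\Gamma$ come from one pair $(r,a)$, which gives the rule by which a walk in $\Gamma$ remembers and forgets.

\begin{lemma}\label{lem:memory}
Let $ww'$ be an edge of $\Gamma$ and $\beta$ a block. If $w$ and $w'$ both have an $A$-part, these are equal; if both have a $B$-part, these are equal. If $w$ has $A$-part $(C,a)$ and $w'$ has $B$-part $(x,\xi)$, then $(C,x)\in E$ and $\xi=\pi_{(C,x)}(a)$.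
\end{lemma}

So a walk can change its $A$-part only by visiting level $j$, and its $B$-part only by visiting level $i$.

\subsection*{The DON instance}

Let $\mathcal G$ be the weighted graph whose nodes are the labels, $k+1$ \emph{copies of $e_r$} for each $r\in E^b$, $n_q$ \emph{copies of $q$} for each query $q$, and one node $o$, and whose edges are
\begin{itemize}
\item the edges of $\Gamma$, of length $1$;
\item from each copy of $e_r$ to every label of $u_0(r)$, of length $k$;
\item from each copy of $q$ to every label of $q$, of length $k$;
\item from $o$ to every other node, of length $9\Lambda k$.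
\end{itemize}
The edges outside $\Gamma$ are called \emph{long}; they have length at least $k$, and nodes outside $\Gamma$ are incident to long edges only. Let $V=V(\mathcal G)$ and let $c$ be the shortest-path metric of $\mathcal G$. The only purpose of $o$ is to make $c$ finite, with values in $\{1,\dots,18\Lambda k\}$. The publishers are the copies of the $e_r$, all of type tree. The subscribers are the copies of the queries, of arbitrary types. Every copy of $e_r$ has a demand to every copy of $u_m(r)$, for every level $m$.

There are $(k+1)n$ publishers and $\sum_qn_q=(k+1)n$ subscribers: the copies are there to give both sides, and all pairs $(r,m)$, the same weight. We have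
\begin{equation}\label{eq:size}
|V|\le(k+1)(\sigma^b+2)|E|^b+1,
\end{equation}
and the instance is computed in time polynomial in this bound.

\begin{remark}
A copy of $q$ is a shortcut between any two labels of $q$. If the long edges at terminals had length $1$, every copy of $q$ could buy the edge to an arbitrary fixed label $z_q$ of $q$, and a copy of $e_r$ could buy the path through $y_0(r,a),\dots,y_k(r,a)$ for an arbitrary $a$, with an edge of cost at most $2$ from $y_m(r,a)$ to $z_{u_m(r)}$ wherever these differ. That costs $O(k)$ per terminal whatever $\operatorname{val}(H)$ is. Length $k$ makes each use of the shortcut as expensive as the whole honest path, and costs the honest solution only a constant factor.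
\end{remark}

\begin{proposition}[completeness]\label{prop:complete}
If $\operatorname{val}(H)=1$, then $\mathrm{OPT}\le3k(k+1)n$.
\end{proposition}

\begin{proof}
Let $f_A,f_B$ satisfy all edges and put $a(r)_\beta=f_A(C_\beta)$. In block $\beta$ the label $y_m(r,a(r))$ carries $(C_\beta,f_A(C_\beta))$, or $(x_\beta,f_B(x_\beta))$, or $(C_\beta,x_\beta,f_A(C_\beta))$, so it depends only on $q=u_m(r)$; call it $z_q$. Each copy of $q$ buys the edge to $z_q$, which is both a star and a tree and costs at most $k$. Each copy of $e_r$ buys the path from itself through $z_{u_0(r)},z_{u_1(r)},\dots,z_{u_k(r)}$, which costs at most $k+k$. All demands are met, at total cost at most $(k+2k)(k+1)n$.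
\end{proof}

\begin{proposition}[soundness]\label{prop:sound}
If $H$ has girth greater than $g$, $|A|,|B|\le\varepsilon|E|$ and $\operatorname{val}(H)\le\varepsilon$, then $\mathrm{OPT}\ge\Lambda k(k+1)n$.
\end{proposition}

The next section proves Proposition~\ref{prop:sound}. Theorem~\ref{thm:gap} follows: apply the construction to the instances of Corollary~\ref{cor:lc} with $\varepsilon$ and $g$ from \eqref{eq:param}; since $k,b,\sigma$ are constants, \eqref{eq:size} is polynomial in the size of $H$.

\begin{remark}\label{rem:trees}
The proof of soundness uses only that each network is connected and contains its root. The type of the publishers is used in Proposition~\ref{prop:complete}: a publisher is at distance at least $k$ from every other node, so a star from it to the $k+1$ labels $z_{u_m(r)}$ would cost at least $k(k+1)$ instead of $2k$.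
\end{remark}

\section{Soundness}\label{sec:sound}

Let $H$ be as in Proposition~\ref{prop:sound} and suppose that some solution costs less than $\Lambda k(k+1)n$. We show that for a typical $r$ the cheap subscriber networks on levels $i$ and $j$ cannot be joined without an $(i,j)$-zigzag, for any $i<j$, and then that the publisher's tree is too short to make all these zigzags.

\subsection*{Averaging and light queries}

For each $r$ let $T_r$ be the cheapest among the networks of the copies of $e_r$, and $\psi_r$ its cost. For each query $q$ let $F_q$ be the cheapest among the networks of the copies of $q$, and $\varphi_q$ its cost. All pairs of copies are demands, so $T_r$ and $F_{u_m(r)}$ have a common node for all $r,m$. The solution costs at least $(k+1)\sum_r\psi_r+\sum_qn_q\varphi_q$, and $\sum_qn_q\varphi_q=\sum_{r,m}\varphi_{u_m(r)}$. Dividing by $(k+1)n$, with $r$ uniform in $E^b$ and $m$ uniform in $\{0,\dots,k\}$,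
\begin{equation}\label{eq:avg}
\mathbb E_r[\psi_r]+\mathbb E_{r,m}[\varphi_{u_m(r)}]<\Lambda k .
\end{equation}
Call $q$ \emph{light} if $\varphi_q\le\rho$. Since every edge costs at least $1$, the network $F_q$ of a light query has at most $\rho$ edges and at most $\ell$ nodes.

The nodes of $F_q$ need not be labels of $q$. To control where they are, we project $\mathcal G$ to $H$, one block at a time. For a block $\beta$ and a node $w\ne o$ let the \emph{location} $\operatorname{loc}_\beta(w)\subseteq A\cup B$ be the set of vertices of $H$ in block $\beta$ of $q$, if $w$ is a label or a copy of $q$, and the set of both ends of $r'_\beta$, if $w$ is a copy of $e_{r'}$. It has one or two elements. Let $d$ be the distance in $H$.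

\begin{lemma}[locality]\label{lem:local}
Let $\beta=(i,j)$, $r_\beta=(C^*,x^*)$, $m\in\{i,j\}$, and let $u_m(r)$ be light. Then $o\notin V(F_{u_m(r)})$, and every $v\in\operatorname{loc}_\beta(w)$ with $w\in V(F_{u_m(r)})$ satisfies $d(C^*,v)\le\rho$ if $m=i$, and $d(x^*,v)\le\rho$ if $m=j$.
\end{lemma}

\begin{proof}
Let $w_0$ be the root of $F_{u_m(r)}$; its location is $\{C^*\}$ if $m=i$ and $\{x^*\}$ if $m=j$, which settles $w=w_0$. Otherwise $c(w_0,w)\le\rho<9\Lambda k$. A path from $w_0$ that meets $o$ has length at least $9\Lambda k$, so $w\ne o$ and a shortest path $w_0,\dots,w_p=w$ in $\mathcal G$ avoids $o$ and has $p\le\rho$ edges. For every edge of $\mathcal G$ avoiding $o$, the locations of the two ends lie in one edge of $H$: the ends are $y_{m'}(r',a)$ and $y_{m'+1}(r',a)$, or a copy of $e_{r'}$ and a label of $u_0(r')$, or a copy and a label of some $u_{m'}(r')$, and in each case both locations lie in $r'_\beta$. Pick $v_t\in\operatorname{loc}_\beta(w_t)$ with $v_p=v$. Then $d(v_t,v_{t+1})\le1$, so $d(v_0,v)\le\rho$.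
\end{proof}

\subsection*{Links without a zigzag are rare}

Let $i<j$. Two nodes $w,w'$ are \emph{$(i,j)$-linked} if $w=w'$, or if both are in $\Gamma$ and are joined by a walk in $\Gamma$ whose levels, endpoints included, have no $(i,j)$-zigzag. The visits of such a walk to the levels $i$ and $j$ form a word in two letters with at most one change of letter, that is, $i\cdots i\,j\cdots j$ or $j\cdots j\,i\cdots i$, where each part may be empty. Let $\mathcal E_{ij}$ be the event, over uniform $r\in E^b$, that $u_i(r)$ and $u_j(r)$ are light and some node of $F_{u_i(r)}$ is $(i,j)$-linked to some node of $F_{u_j(r)}$.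

\begin{lemma}\label{lem:decode}
$\Pr[\mathcal E_{ij}]\le5\ell^2\varepsilon$ for all $i<j$.
\end{lemma}

\begin{proof}
Let $\beta=(i,j)$ and $\operatorname{loc}=\operatorname{loc}_\beta$. Fix all blocks of $r$ except $\beta$; we prove the bound conditionally on them. Now $r_\beta=(C^*,x^*)$ is a uniform edge of $H$, the query $u_i(r)$ depends only on $C^*$, and $u_j(r)$ only on $x^*$. Let $Z=Z(C^*)$ be $V(F_{u_i(r)})$ if $u_i(r)$ is light and $\emptyset$ otherwise, and let $Z'=Z'(x^*)$ be $V(F_{u_j(r)})$ if $u_j(r)$ is light and $\emptyset$ otherwise. Both have at most $\ell$ elements. We want to turn $Z$ and $Z'$ into an assignment of $H$. A link tells us that two locations are equal or adjacent in $H$, and the task is to show that they are usually $C^*$ and $x^*$ themselves.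

\emph{Step 1: $Z$ rarely points toward $x^*$.} By Lemma~\ref{lem:local} all locations of nodes of $Z\cup Z'$ lie in the component of the edge $C^*x^*$. As $H$ is bipartite, $|d(v,C^*)-d(v,x^*)|=1$ for every $v$ in this component; say that $v$ is on the \emph{$C^*$-side} or the \emph{$x^*$-side} according to which end is nearer. Call the edge $(C^*,x^*)$ \emph{bad} if some node of $Z$ has a location on the $x^*$-side or some node of $Z'$ has a location on the $C^*$-side. If $v\in\operatorname{loc}(w)$, $w\in Z(C^*)$, is on the $x^*$-side, then $x^*$ is the first step of a shortest path from $C^*$ to $v$. This path is unique by (G2), as $d(C^*,v)\le\rho\le g/2$. There are at most $2\ell$ such $v$, so each $C^*\in A$ has at most $2\ell$ edges that are bad in the first way, and these are at most $2\ell|A|\le2\ell\varepsilon|E|$ edges in all. Exchanging the roles of $A$ and $B$ gives at most $2\ell|B|\le 2\ell\varepsilon|E|$ edges that are bad in the second way. So $\Pr[\text{bad}]\le4\ell\varepsilon$. This is where the large average degree is used.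

\emph{Step 2: the two sides touch only along $C^*x^*$.} Let $(C^*,x^*)$ not be bad, and let $v\in\operatorname{loc}(w)$, $w\in Z$, $v'\in\operatorname{loc}(w')$, $w'\in Z'$. We claim:
\begin{equation}\label{eq:claim}
v\ne v',\qquad\text{and if $v,v'$ are adjacent in $H$, then } v=C^*,\ v'=x^*.
\end{equation}
The vertices $v,v'$ are on different sides, so they differ. Let them be adjacent, and consider the closed walk made of a shortest path from $C^*$ to $v$, the edge $vv'$, a shortest path from $v'$ to $x^*$, and the edge $x^*C^*$. Its length is at most $2\rho+2=g$, so by (G1) it traverses $x^*C^*$ an even number of times. The first path could contain this edge only as its first edge, which would put $v$ on the $x^*$-side. The second path could contain it only as its last edge, which would put $v'$ on the $C^*$-side. Hence $\{v,v'\}=\{C^*,x^*\}$, and $v=C^*$ because $x^*$ is not on the $C^*$-side.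

\emph{Step 3: a link yields consistent labels.} Let $(C^*,x^*)$ not be bad, and let $w\in Z$ and $w'\in Z'$ be $(i,j)$-linked. If $w=w'$, any element of $\operatorname{loc}(w)$ contradicts \eqref{eq:claim}. So there is a walk $w=w_0,\dots,w_p=w'$ in $\Gamma$ without $(i,j)$-zigzag. We follow it with Lemma~\ref{lem:memory}.
\begin{itemize}
\item \emph{Level $j$ is not visited, or level $i$ is not visited.} Then all $w_t$ have the same $A$-part, or all have the same $B$-part. Its vertex lies in $\operatorname{loc}(w)\cap\operatorname{loc}(w')$, against \eqref{eq:claim}.
\item \emph{Both are visited, $j$ first.} Let $w_t$ be the last visit to level $j$; then $t<p$. The nodes $w_0,\dots,w_t$ avoid level $i$ and share a $B$-part $(x,\xi)$, and $w_{t+1},\dots,w_p$ avoid level $j$ and share an $A$-part $(C,a)$. The edge $w_tw_{t+1}$ gives $(C,x)\in E$. As $x\in\operatorname{loc}(w)$ and $C\in\operatorname{loc}(w')$, \eqref{eq:claim} gives $x=C^*$, which is impossible since $x\in B$.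
\item \emph{Both are visited, $i$ first.} Let $w_t$ be the last visit to level $i$; then $t<p$. The nodes $w_0,\dots,w_t$ avoid level $j$ and share an $A$-part $(C,a)$, and $w_{t+1},\dots,w_p$ avoid level $i$ and share a $B$-part $(x,\xi)$. The edge $w_tw_{t+1}$ gives $(C,x)\in E$ and $\xi=\pi_{(C,x)}(a)$. By \eqref{eq:claim}, $C=C^*$ and $x=x^*$.
\end{itemize}
Only the last case can occur. For $C\in A$ let $\mathcal L(C)$ be the set of $a$ such that some label in $Z(C)$ has $A$-part $(C,a)$, and for $x\in B$ let $\mathcal L'(x)$ be the set of $\xi$ such that some label in $Z'(x)$ has $B$-part $(x,\xi)$. Call an edge $(C,x)$ \emph{list-satisfied} if $\pi_{(C,x)}(a)\in\mathcal L'(x)$ for some $a\in\mathcal L(C)$. We have shown that if $\mathcal E_{ij}$ occurs, then $(C^*,x^*)$ is bad or list-satisfied.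

\emph{Step 4: few edges are list-satisfied.} The lists have at most $\ell$ elements, and each depends only on its vertex. Give each vertex a uniform element of its list, independently, and an arbitrary label if the list is empty. Each list-satisfied edge is satisfied with probability at least $\ell^{-2}$, and the expected fraction of satisfied edges is at most $\operatorname{val}(H)\le\varepsilon$. So at most a fraction $\ell^2\varepsilon$ of the edges is list-satisfied, and $\Pr[\mathcal E_{ij}]\le4\ell\varepsilon+\ell^2\varepsilon\le5\ell^2\varepsilon$.
\end{proof}

\subsection*{The publisher's tree is too short}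

\begin{proof}[Proof of Proposition~\ref{prop:sound}]
By \eqref{eq:avg} and Markov's inequality, each of the events $\psi_r>4\Lambda k$ and $\mathbb E_m[\varphi_{u_m(r)}]>4\Lambda k$ has probability less than $\frac14$. By Lemma~\ref{lem:decode}, some $\mathcal E_{ij}$ occurs with probability at most $b\cdot5\ell^2\varepsilon=\frac14$. Fix an $r$ that avoids all these events. Let $M$ be the set of levels $m$ with $u_m(r)$ light. A level outside $M$ has $\varphi_{u_m(r)}>8\Lambda k$, while the average is at most $4\Lambda k$, so $|M|\ge(k+1)/2\ge k/2$. For $m\in M$ choose a common node $y_m$ of $T_r$ and $F_{u_m(r)}$. For $i<j$ in $M$ the nodes $y_i,y_j$ are not $(i,j)$-linked; in particular they are distinct.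

The tree $T_r$ lives in the complete graph, and we pull it back to $\mathcal G$. Replace each edge of $T_r$ by a shortest path in $\mathcal G$; the union is connected, and a spanning tree $\mathcal T$ of it contains all $y_m$ and has length at most $\psi_r\le4\Lambda k$. Corollary~\ref{cor:tree} applies to trees in $\Gamma$, so we remove the long edges of $\mathcal T$. There are at most $4\Lambda$ of them, and at most $4\Lambda+1\le5\Lambda$ components remain, each a tree in $\Gamma$ or a single node outside $\Gamma$, with at most $4\Lambda k$ edges in total. Let $\mathcal T_1,\dots,\mathcal T_\eta$, $\eta\le5\Lambda$, be the components that contain some $y_m$, and $M_\iota=\{m\in M:y_m\in V(\mathcal T_\iota)\}$. Then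
$$2|E(\mathcal T_\iota)|\ge F(|M_\iota|)\qquad(1\le\iota\le\eta).$$
If $\mathcal T_\iota$ is a single node outside $\Gamma$, then $|M_\iota|=1$ as the $y_m$ are distinct, and $F(1)=-2$. If $\mathcal T_\iota\subseteq\Gamma$, then for $i<j$ in $M_\iota$ the $\mathcal T_\iota$-path from $y_i$ to $y_j$ is a walk in $\Gamma$ between nodes that are not $(i,j)$-linked, so its levels have an $(i,j)$-zigzag and Corollary~\ref{cor:tree} applies.

Cutting the tree into $\eta$ pieces only lowers the logarithm by $\log_2\eta$. Indeed, $F$ is convex, as $F''(x)=1/(6x\ln2)>0$, and $\sum_\iota|M_\iota|=|M|$, so Jensen's inequality gives $\sum_\iota F(|M_\iota|)\ge\eta F(|M|/\eta)=\frac{|M|}6(\log_2\frac{|M|}\eta-12)$. With $|M|\ge k/2$ and $\eta\le5\Lambda$,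
$$8\Lambda k\ \ge\ \sum_\iota2|E(\mathcal T_\iota)|\ \ge\ \frac{|M|}6\Bigl(\log_2\frac{k}{10\Lambda}-12\Bigr)\ \ge\ \frac k{12}\bigl(112\Lambda-\log_2(10\Lambda)-12\bigr),$$
where the last step uses that the bracket is positive. Hence $16\Lambda\le12+\log_2(10\Lambda)$. This fails for $\Lambda=1$, since $\log_2 10<4$, and for all larger $\Lambda$, since the left side grows by $16$ and the right side by at most $1$ when $\Lambda$ grows by $1$. The same inequality $16\Lambda>12+\log_2(10\Lambda)$ shows that the bracket is positive. The contradiction proves the proposition.
\end{proof}

\section{A gap of order $\log\log$}\label{sec:loglog}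

The instance has about $|E|^{k^2/2}$ nodes and gap of order $\log k$. With $k$ about the logarithm of the formula size, the instance has quasi-polynomial size and the gap is of order $\log\log$. Proposition~\ref{prop:base}, Lemmas~\ref{lem:template} and~\ref{lem:lift}, and Propositions~\ref{prop:complete} and~\ref{prop:sound} hold for all values of the parameters; constancy was used only to bound the size and to find the template. The template is now too large for exhaustive search, so we sample it. We do not verify \eqref{eq:disc}, and a bad sample can only cause a wrong acceptance; this is why the error is one-sided.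

\begin{proof}[Proof of Theorem~\ref{thm:loglog}]
Logarithms are to base $2$. An input of length $z$ of a problem in NP is mapped in polynomial time to a 3SAT-5 formula of size $N=z^{O(1)}$ that is satisfiable or has no assignment satisfying more than a fraction $1-\delta$ of the clauses. It suffices to tell these cases apart in time $2^{\mathrm{polylog}\,N}$, always accepting in the first case and rejecting with probability at least $\frac12$ in the second. Put $\Lambda=\lfloor\frac1{112}\log\log N\rfloor$. Formulas with $\Lambda\le3$ have bounded size and are decided by exhaustive search, so let $\Lambda\ge4$. Take the parameters \eqref{eq:param}; then $k\le\log N$.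

\emph{Size.} Since $\Lambda\le k$, we have $1/\varepsilon=k^{O(1)}$, and the least $p$ with $e^{-\gamma p}\le\varepsilon/3$ is $O(\log k)$. Then $\Delta=5^p$, $\sigma=7^p$, $K$, $1/\theta$ and $D$ are $k^{O(1)}$; $g=O(\Lambda k)$; and $L=D^{O(g)}=2^{\mathrm{polylog}\,N}$. The lift has $|E|\le|E_0|L^2\le(3N)^pL^2=2^{\mathrm{polylog}\,N}$ edges. By \eqref{eq:size} and $b=O(k^2)$, the DON instance has encoding size $\mathrm{sz}\le(|E|\sigma)^{O(k^2)}=2^{\mathrm{polylog}\,N}$, for every choice of the sets $J_\kappa$. So there is an absolute constant $c_1$ with $\log\mathrm{sz}\le(\log N)^{c_1}$, and
$$\log\log\mathrm{sz}\le c_1\log\log N\le112c_1(\Lambda+1)\le224c_1\Lambda .$$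
Put $\nu=1/(700c_1)$ and $\alpha=\max\{1,\nu\log\log\mathrm{sz}\}$. Then $3\alpha<\Lambda$, because $\Lambda\geq 4$ and $3\cdot224<700$.

\emph{Algorithm.} Suppose that a polynomial-time algorithm has ratio $\alpha$. Sample $J_1,\dots,J_K$ as in the proof of Lemma~\ref{lem:template}; as $LK$ is a power of $2$, a pair is placed exactly by drawing a uniform element of $[LK]$ with fair coins and reserving $D$ elements for each $\kappa$. List the cycles of length at most $g$ in $J$ by running through all sequences of at most $g$ vertices, in time $L^{O(g)}=2^{\mathrm{polylog}\,N}$. If there are more than $4gD^g$ of them, accept. Otherwise delete one edge from each; if some $J_\kappa$ is now empty, accept. Otherwise build the lift $H$ and the DON instance, run the approximation algorithm, and accept if and only if the cost found is less than $\Lambda k(k+1)|E|^b$. The total time is $2^{\mathrm{polylog}\,N}$.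

\emph{Correctness.} Let the formula be satisfiable. If the last stage is reached, then $\operatorname{val}(H)=1$ by Lemma~\ref{lem:lift}, and by Proposition~\ref{prop:complete} the cost found is at most $3\alpha k(k+1)|E|^b<\Lambda k(k+1)|E|^b$. So the formula is always accepted. In the other case $\operatorname{val}(H_0)\le\varepsilon/3$. By the proof of Lemma~\ref{lem:template}, with probability at least $\frac12$ there are at most $4gD^g$ short cycles and the sets left after the deletion have all properties of that lemma. Then the last stage is reached, Lemma~\ref{lem:lift} gives the hypotheses of Proposition~\ref{prop:sound}, every solution costs at least $\Lambda k(k+1)|E|^b$, and the formula is rejected. Hence $\mathrm{NP}\subseteq\mathrm{coRTIME}(2^{\mathrm{polylog}\,z})$. The instances are those of Section~\ref{sec:reduction}, so the publishers are trees and the types of the subscribers are arbitrary.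
\end{proof}

\begin{thebibliography}{9}

\bibitem{ALMSS}
Arora, Lund, Motwani, Sudan, and Szegedy, 1998.

\bibitem{DON}
\emph{Designing Overlapping Networks for Publish-Subscribe Systems},
\texttt{http://www.math.cmu.edu/users/jiglesia/docs/don.pdf}.

\bibitem{Feige}
Feige, 1998.

\bibitem{Raz}
Raz, 1998.

\end{thebibliography}
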